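
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Faces of a polyhedron and the depth of algebraic decision trees}


\begin{abstract}
Let $P\subset\mathbf R^n$ be an $n$-dimensional convex polyhedron with $N\ge 2$ faces of all dimensions. We show that every algebraic decision tree that uses polynomials of degree at most $d$ and tests membership to $P$ has depth at least $\log N/\log(12d^2)$. No relation between $N$, $n$ and $d$ is assumed. The constant is optimal up to an absolute factor. The proof bounds the number of faces that one leaf of the tree can serve: the complexified conormal spaces of these faces are irreducible components of one algebraic set of controlled degree. We also determine, for fixed depth $k$, the growth in $d$ of the largest number of faces of a testable polyhedron: it is of order $d^{\lfloor k/2\rfloor}$.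
\end{abstract}

\section{The question and the answer}

A \emph{convex polyhedron} is an intersection of finitely many closed half-spaces. Throughout, $P\subset\mathbf R^n$ is a convex polyhedron of dimension $n\ge 1$, and $N$ is the number of its faces of all dimensions. Faces are nonempty, and $P$ is a face of itself; thus $N=1$ exactly when $P=\mathbf R^n$.

An \emph{algebraic $d$-degree decision tree}, $d\ge 1$, is a rooted tree that processes an input $x\in\mathbf R^n$ as follows. Each internal node tests the sign ($<0$, $=0$ or $>0$) at $x$ of a real polynomial of degree at most $d$ and branches to one of three children accordingly. Each leaf is labeled ``$x\in P$'' or ``$x\notin P$''. The tree \emph{tests membership to $P$} if every input reaches a leaf whose label is correct. The \emph{depth} $k$ is the number of edges of a longest path from the root to a leaf.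

How does the depth depend on the combinatorics of $P$? The simplest case suggests an answer. Let $d=1$. The set $L_w$ of inputs that reach a given leaf $w$ is then defined by affine equations and strict affine inequalities, so it is convex and relatively open. Suppose that $w$ is labeled ``$x\in P$'', so that $L_w\subset P$. If an inequality valid on $P$ is tight at one point of $L_w$, it is tight on all of $L_w$, because an affine function that is nonnegative on a relatively open convex set and vanishes at one of its points vanishes on the whole set. So all points of $L_w$ have the same tight constraints, and $L_w$ lies in the relative interior of a single face. Every face needs a leaf, a tree of depth $k$ has at most $3^k$ leaves, and therefore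
\[
N\le 3^k,\qquad\text{that is,}\qquad k\ge\log_3N\qquad(d=1).
\]

For larger $d$ one leaf can serve many faces. A regular $d$-gon ($d\ge3$) has $2d+1$ faces, yet two tests of degree at most $d$ suffice for it: one checks whether $x$ is in the circumscribed disk, the other checks the sign of the product of the $d$ affine functions that define the sides (details in Section~\ref{sec:sharp}). So the constant in a bound $k\ge c\log N$ must depend on $d$. The report \cite{report} contains the following theorem with an absolute constant: \emph{there are absolute constants $c,c'>0$ such that, if $N>(nd)^{cn}$, then every $d$-degree tree testing membership to $P$ has depth at least $c'\log N$.} It asks whether the lower bound assumption on $N$ can be removed. In view of the polygons we read the question with a constant depending on the degree: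

\begin{quote}
\emph{Is there, for every $d\ge1$, a constant $c_d>0$ depending only on $d$, such that for all $n\ge 1$ and all $n$-dimensional polyhedra $P\subset \mathbf R^n$ with $N\ge 2$ faces, every $d$-degree tree testing membership to $P$ has depth at least $c_d\log N$?}
\end{quote}

The answer is yes. Let $\Lambda$ be the lineality space of $P$ (the largest linear subspace with $P+\Lambda=P$) and put $m=n-\dim\Lambda$. Logarithms are taken to an arbitrary fixed base greater than $1$.

\begin{theorem}\label{thm:main}
Let $P\subset\mathbf R^n$ be an $n$-dimensional polyhedron with $N\ge2$ faces, and suppose that a $d$-degree decision tree of depth $k$ tests membership to $P$. Then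
\begin{equation}\label{eq:main}
k\ge m\ge1\qquad\text{and}\qquad N\le 3^k(2d)^{m+1}.
\end{equation}
Consequently $N\le(12d^2)^k$, that is,
\[
k\ \ge\ \frac{\log N}{\log(12d^2)} ,
\]
and also $k\ge(\log N-\log 2d)/\log(6d)$.
\end{theorem}

So one may take $c_d=1/\log(12d^2)$. The next theorem shows that this is the right order in $d$, and says when an absolute constant is available. By the best constant $c_d$ we mean the largest one for which the statement in the question holds.

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item Let $n,d\ge1$. If $N\ge(2d)^{2(n+1)}$, then every $d$-degree tree testing membership to $P$ has depth $k\ge\frac12\log_3N$.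
\item For all $d\ge3$ and $r\ge1$ there is a polytope in $\mathbf R^n$, $n=2r$, with $N=(2d+1)^{n/2}$ faces, for which the smallest depth of a $d$-degree tree testing membership is exactly $n=2\log N/\log(2d+1)$.
\item The best constant $c_d$ in the question is $\Theta(1/\log(d+1))$.
\item There is no absolute constant $c'>0$ such that, for all $n$, $d$ and $P$ with $N>(2d)^{n/2}$, every $d$-degree tree testing membership to $P$ has depth at least $c'\log N$. So the threshold in part~1 is optimal up to the constant in the exponent.
\end{enumerate}
\end{theorem}

Part~1 and the bound $k\ge m\ge 1$ of Theorem~\ref{thm:main} together give the theorem from \cite{report} quoted above for every $c\ge3$, with the bound $k\ge\frac12\log_3N$. Indeed, let $N>(nd)^{cn}\ge(nd)^{3n}$. If $n\ge2$, then $2d\le nd$ and $2(n+1)\le3n$, so $N\ge(2d)^{2(n+1)}$ and part~1 applies. If $n=1$, the hypothesis of part~1 is never satisfied (a segment has only $3$ faces). But then $2\le N\le3$, and $k\ge1\ge\log_3N$.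

Finally, when the depth is fixed and the degree grows, the exponent of $d$ can be determined.

\begin{theorem}\label{thm:fixed}
For fixed $k\ge1$ let $N(k,d)$ be the largest number of faces of a full-dimensional polyhedron, in any dimension, that is testable by a $d$-degree tree of depth at most $k$. Then $N(k,d)=\Theta_k\bigl(d^{\lfloor k/2\rfloor}\bigr)$ as $d\to\infty$.
\end{theorem}

\paragraph{Two complementary bounds.}
The two inequalities in \eqref{eq:main} have different sources. The first, $k\ge m$, is a Rabin-type bound and comes from a parity argument near a vertex (Section~\ref{sec:dim}). The second comes from a bound for the number of proper faces that one leaf can serve, namely $(2d)^{m+1}$ (Section~\ref{sec:prop}). Taken alone, the second says nothing when $N\le(2d)^{m+1}$, for instance for the orthant in $\mathbf R^m$, which has $2^m$ faces. The first closes this gap: the exponent $m+1$ is at most $k+1$, so the loss per leaf is at most $(2d)^{k+1}$ and can be charged to the depth.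

\section{Facts about polyhedra}\label{sec:poly}

Write $P=\{x:a_j\cdot x\ge b_j,\ j\in J\}$ with $J$ finite and all $a_j\ne0$. For a face $F$ let $\operatorname{aff}F$ be its affine hull, $\vec F$ the direction space of $\operatorname{aff}F$, and $I(F)\subset J$ the set of constraints that are tight on all of $F$. We use the following standard facts.
\begin{itemize}
\item $F=\{x\in P: a_j\cdot x=b_j,\ j\in I(F)\}$ and $\operatorname{aff}F=\{x:a_j\cdot x=b_j,\ j\in I(F)\}$. Hence $F=P\cap\operatorname{aff}F$, distinct faces have distinct affine hulls, and the vectors $a_j$, $j\in I(F)$, span $\vec F^{\perp}$.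
\item If $P$ is \emph{pointed}, that is, $\Lambda=0$, then every face contains a vertex, and every face of dimension $i<\dim P$ is a facet of some face of dimension $i+1$.
\end{itemize}

\paragraph{Reduction to pointed polyhedra.} We have $P=P'\times\Lambda$, where $P'=P\cap\Lambda^\perp$ is a pointed $m$-dimensional polyhedron in $\Lambda^\perp\cong\mathbf R^m$. The faces of $P$ are the sets $F'\times\Lambda$ with $F'$ a face of $P'$, so $P'$ has $N$ faces too. Restricting the polynomials of a tree for $P$ to $\Lambda^\perp$ gives a tree for $P'$ of the same depth whose degrees are no larger. Moreover $m\ge1$ if and only if $P\ne\mathbf R^n$, that is, if and only if $N\ge2$. So in proving Theorem~\ref{thm:main} we may assume that $P\subset\mathbf R^m$ is pointed and $m$-dimensional, with $m\ge1$.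

\section{The depth is at least the dimension}\label{sec:dim}

Consider the quadrant $\{x_1\ge0,\,x_2\ge0\}$ and the four points $(\pm\varepsilon_1,\pm\varepsilon_2)$ with $0<\varepsilon_2\ll\varepsilon_1\ll 1$. At such points one monomial of a given polynomial dominates, so the sign of the polynomial is $\pm\delta_1^{\alpha_1}\delta_2^{\alpha_2}$, where $\delta_1,\delta_2$ are the signs of the coordinates. A single test of this kind cannot separate $(+,+)$ from all the other three points; for example, $x_1x_2$ does not distinguish $(+,+)$ from $(-,-)$. In general each test reveals one parity, and for fewer than $m$ parities there is a sign vector other than $(+,\dots,+)$ on which all of them agree with $(+,\dots,+)$. To run this at a vertex of an arbitrary polyhedron we need coordinates in which $P$ behaves like an orthant on suitable test points. A flag of faces supplies them.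

\begin{lemma}\label{lem:dim}
Let $P\subset\mathbf R^m$ be a pointed $m$-dimensional polyhedron, $m\ge1$. Every $d$-degree decision tree, $d\ge1$, that tests membership to $P$ has depth $k\ge m$.
\end{lemma}

\begin{proof}
\emph{Coordinates.} Choose a flag of faces $F_0\subset F_1\subset\dots\subset F_m=P$ with $\dim F_i=i$, and translate so that $F_0=\{0\}$. Choose a basis $e_1,\dots,e_m$ such that $e_1,\dots,e_i$ span $\vec F_i$ for each $i$. Then $\operatorname{aff}F_i=\{x_{i+1}=\dots=x_m=0\}$ in the corresponding coordinates. Affine changes of coordinates do not affect degrees.

A constraint tight at $0$ has the form $\gamma(x)=\gamma_1x_1+\dots+\gamma_mx_m\ge0$ in these coordinates, with $\gamma\ne0$. Let $1\le i\le m$. Since $F_{i-1}\ne F_i$, some constraint $\gamma^{(i)}\ge0$ is tight on $F_{i-1}$ but not on all of $F_i$. It vanishes on $\operatorname{aff}F_{i-1}$, so its first $i-1$ coefficients are $0$. On $\operatorname{aff}F_i$ it equals $\gamma^{(i)}_ix_i$, so $\gamma^{(i)}_i\ne0$. Replacing $e_i$ by $-e_i$ if necessary, we may assume $\gamma^{(i)}_i>0$. Since $\gamma^{(i)}\ge0$ on $F_i$, it follows that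
\[
x_i\ge0\ \text{ on }F_i,\qquad\text{and $x_i$ is not identically $0$ on $F_i$.}
\]
Consequently, \emph{the first nonzero coefficient of every constraint $\gamma\ge0$ tight at $0$ is positive}: if its index is $i$, then $\gamma=\gamma_ix_i$ on $F_i$, and this function is nonnegative on $F_i$.

\emph{Test points.} Put $K=d+1$. For $\delta\in\{\pm1\}^m$ and $s>0$ let
\[
p_\delta=p_\delta(s)=(\delta_1s^{K},\,\delta_2s^{K^2},\dots,\delta_ms^{K^m}).
\]
Let $f=\sum_\alpha c_\alpha x^\alpha$ be a nonzero polynomial of degree at most $d$. Then
\[
f(p_\delta)=\sum_\alpha c_\alpha\,\delta^\alpha s^{\langle\alpha\rangle},\qquad \langle\alpha\rangle=\sum_i\alpha_iK^i .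
\]
Since $0\le\alpha_i\le d<K$, different exponents $\alpha$ have different values $\langle\alpha\rangle$. Let $\alpha^*$ be the exponent with $c_{\alpha^*}\ne0$ and $\langle\alpha^*\rangle$ minimal; it does not depend on $\delta$. For all sufficiently small $s$,
\begin{equation}\label{eq:sign}
\operatorname{sign}f(p_\delta)=\operatorname{sign}(c_{\alpha^*})\prod_i\delta_i^{\alpha_i^*}\qquad\text{for all }\delta\in\{\pm1\}^m .
\end{equation}

\emph{Which test points lie in $P$.} For small $s$ the constraints not tight at $0$ hold at all $p_\delta$. If a constraint $\gamma\ge0$ is tight at $0$ and its first nonzero coefficient has index $i$, then $\gamma_i>0$ and \eqref{eq:sign} give $\operatorname{sign}\gamma(p_\delta)=\delta_i$. So $p_{(1,\dots,1)}$ satisfies all constraints, while $p_\delta$ with $\delta_i=-1$ violates $\gamma^{(i)}\ge0$. Hence, for small $s$, $p_\delta\in P$ if and only if $\delta=(1,\dots,1)$.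

\emph{Parity.} Fix $s$ so small that this holds and that \eqref{eq:sign} holds for every nonzero polynomial in the tree. Suppose $k<m$. The path of $p_{(1,\dots,1)}$ meets at most $k<m$ nonzero polynomials. Their exponents $\alpha^*$ modulo $2$ are fewer than $m$ vectors in $\mathbf F_2^m$, so some nonzero $\beta\in\mathbf F_2^m$ is orthogonal to all of them. Let $\delta_i=(-1)^{\beta_i}$. By \eqref{eq:sign}, $p_\delta$ and $p_{(1,\dots,1)}$ give the same sign in every test on this path (tests of the zero polynomial always give $0$). So they reach the same leaf. But $p_{(1,\dots,1)}\in P$ and $p_\delta\notin P$, a contradiction.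
\end{proof}

\section{Leaves and the faces they serve}\label{sec:leaves}

The set of inputs that reach a leaf $w$ has the form
\begin{equation}\label{eq:leaf}
L_w=\{x:\ f_i(x)=0\ (i\in E_w),\quad g_j(x)>0\ (j\in G_w)\},
\end{equation}
where the $f_i$ are the polynomials answered ``$=0$'' on the path to $w$, and the $g_j$ are the other polynomials on this path, up to sign. If $w$ is labeled ``$x\in P$'', then $L_w\subset P$.

We say that a set $L\subset\mathbf R^m$ is \emph{fat in} a face $F$ if $L\cap F$ contains a nonempty subset that is open in $\operatorname{aff}F$. If $F$ is a vertex, this just means $F\subset L$.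

\begin{lemma}\label{lem:fat}
If a $d$-degree tree tests membership to $P$, then for every face $F$ of $P$ there is a leaf $w$ labeled ``$x\in P$'' such that $L_w$ is fat in $F$.
\end{lemma}

\begin{proof}
Finitely many proper algebraic subsets of $\operatorname{aff}F$ do not cover the relative interior of $F$. So there is $x^*\in\operatorname{relint}F$ at which all tree polynomials that do not vanish identically on $\operatorname{aff}F$ are nonzero. On a small neighborhood of $x^*$ in $\operatorname{aff}F$, contained in $\operatorname{relint}F$, each tree polynomial has constant sign. Hence all points of this neighborhood reach the same leaf, and its label is ``$x\in P$''.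
\end{proof}

The question is now: \emph{in how many faces can one set $L\subset P$ of the form \eqref{eq:leaf} be fat?} One cannot simply count components of the zero set of the $f_i$: the set $L$ is fat in a vertex as soon as it contains the vertex, and a face in which $L$ is fat need not be a component of this zero set. The following example shows this, and also shows the way out.

\paragraph{A vertex on a cusp.} In $\mathbf R^2$ let
\[
P=\{x_2\ge|x_1|\},\qquad h=x_1^2-x_2^3,\qquad L=\{h=0,\ 1-x_2>0\}.
\]
On $L$ we have $0\le x_2<1$ and $|x_1|=x_2^{3/2}\le x_2$, so $L\subset P$ (Figure~\ref{fig:cusp}). The set $L$ contains the vertex $0$, but $0$ is not a component of the curve $\{h=0\}$. What distinguishes it are directions. A smooth curve through $0$ could not stay inside the pointed cone $P$ near $0$. The cusp can, and in exchange every vector is a limit, at $0$, of normal vectors to nearby level curves of $f=h^2$. To see this, let $y=(y_1,y_2)$ with $y_2\ne0$. For small $s\ne0$ set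
\[
x(s)=\Bigl(-\frac{3y_1}{2y_2}s^2,\ s\Bigr),\qquad \mu(s)=-\frac{y_2}{3s^2}.
\]
Then $\nabla h(x(s))=(-3\tfrac{y_1}{y_2}s^2,\,-3s^2)$, so $\mu(s)\nabla h(x(s))=y$. Also $h(x(s))=\frac{9y_1^2}{4y_2^2}s^4-s^3\ne0$ for small $s\neq 0$. Since $\nabla f=2h\nabla h$, we get with $\lambda(s)=\mu(s)/(2h(x(s)))$
\[
\bigl(x(s),\ \lambda(s)\nabla f(x(s)),\ f(x(s))\bigr)=\bigl(x(s),\,y,\,f(x(s))\bigr)\ \longrightarrow\ (0,y,0)\qquad(s\to0).
\]
The multipliers $\lambda(s)$ tend to infinity in absolute value, but the triples converge. Since the vectors $y$ with $y_2\ne0$ are dense in $\mathbf R^2$, the closure of the set of all triples $(x,\lambda\nabla f(x),f(x))$ contains, over $f=0$, the whole plane $\{0\}\times\mathbf R^2$ of pairs (vertex, arbitrary normal vector).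

The inclusion $L\subset P$ is essential here. For $h=x_1$, whose zero line leaves $P$ near $0$, and $f=h^2$, the triples are $(x,(2\lambda x_1,0),x_1^2)$. They satisfy $y_2=0$, and the plane does not appear.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.7]
\fill[gray!20] (0,0)--(1.1,1.1)--(-1.1,1.1)--cycle;
\draw[thin] (-1.1,1.1)--(0,0)--(1.1,1.1);
\draw[very thick,domain=-1:1,samples=81] plot ({\x*\x*\x},{\x*\x});
\draw[dashed,domain=-0.3:1,samples=80] plot ({sqrt(max(0,\x*\x*\x+0.027))},{\x});
\draw[dashed,domain=-0.3:1,samples=80] plot ({-sqrt(max(0,\x*\x*\x+0.027))},{\x});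
\draw[thin] (-0.561,-0.0355)--(0.439,-0.5355);
\fill (-0.061,-0.2855) circle (0.022);
\fill (0,0) circle (0.022);
\node[below left] at (-0.05,-0.29) {$x_t$};
\node at (0,0.8) {$P$};
\end{tikzpicture}
\caption{The cone $P=\{x_2\ge|x_1|\}$ (shaded), the cusp $x_1^2=x_2^3$ with $x_2<1$ inside it (thick), and the branch $h=\sqrt t$ of a nearby level curve $f=t$, where $h=x_1^2-x_2^3$ and $f=h^2$ (dashed). The thin line is orthogonal to a vector $y$ with $y_2>|y_1|$ and touches the dashed curve at $x_t$. As $t\to0$ with $y$ fixed, $x_t$ tends to the vertex $0$.}
\label{fig:cusp}
\end{figure}

In general, associate with a face $F$ the \emph{conormal space} $\operatorname{aff}F\times\vec F^\perp$. Its dimension is $\dim F+(m-\dim F)=m$, whatever the dimension of $F$. Conormal spaces of different faces therefore cannot hide inside one another. If their complexifications all lie in one algebraic set of dimension at most $m$, they are components of it, and the number of components is bounded by the degree.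

\section{How many faces one leaf can serve}\label{sec:prop}

\begin{proposition}\label{prop:key}
Let $P\subset\mathbf R^m$, $m\ge 1$, be an $m$-dimensional polyhedron. Let
\[
L=\{x:\ f_i(x)=0\ (i\in E),\quad g_j(x)>0\ (j\in G)\}\subset P,
\]
where $E,G$ are finite, the $f_i,g_j$ are real polynomials and $\deg f_i\le d$, $d\ge1$.
\begin{enumerate}
\item If $f_i\equiv0$ for all $i\in E$ (in particular, if $E=\emptyset$), then $L$ is fat in no proper face of $P$.
\item $L$ is fat in at most $(2d)^{m+1}$ proper faces of $P$.
\end{enumerate}
\end{proposition}

Neither the degrees nor the number of the $g_j$ matter: these polynomials enter only through the fact that $g_j>0$ is an open condition.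

\paragraph{Facts from algebraic geometry.} The degree of an irreducible closed set $V\subset\mathbf C^q$ of dimension $\rho$ is the number of points of $V\cap H$ for a generic affine subspace $H$ of codimension $\rho$. Given a dense Zariski open $U\subset V$, a generic $H$ has $V\cap H\subset U$. The degree of an arbitrary closed set is the sum of the degrees of all its irreducible components, so it is at least the number of components. The Bézout inequality states $\deg(V\cap W)\le\deg V\cdot\deg W$ for all closed $V,W$ (Heintz~\cite{heintz}; Fulton~\cite[Ex.~8.4.6]{fulton}). Here the zero set of one polynomial of degree at most $D$, $D\geq 1$, has degree at most $D$; this includes the zero polynomial, whose zero set has degree~$1$.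

\begin{proof}[Proof of Proposition~\ref{prop:key}]
\emph{Part 1.} If all $f_i$ vanish identically, then $L=\{g_j>0\ \forall j\}$ is open in $\mathbf R^m$. Being contained in $P$, it lies in the interior of $P$. But proper faces lie in the boundary.

\emph{Part 2.} By part 1 we may assume that some $f_i\not\equiv0$. Put
\[
f=\sum_{i\in E}f_i^2,\qquad D=2d .
\]
Then $f\not\equiv0$, $\deg f\le D$, $f\ge0$ on $\mathbf R^m$, and $\{x\in\mathbf R^m: f(x)=0\}$ is the common zero set of the $f_i$. This replaces any number of equations by one and gives a one-parameter family of level sets $\{f=t\}$, $t>0$, that approach it.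

\medskip
\noindent\textbf{The variety of normals to level sets.} Let
\[
\Phi:\mathbf C^{m+1}\to\mathbf C^{2m+1},\qquad \Phi(x,\lambda)=\bigl(x,\ \lambda\nabla f(x),\ f(x)\bigr),
\]
and let $X$ be the Zariski closure of the image, with coordinates $(x,y,t)$ on $\mathbf C^{2m+1}$. It is irreducible, and $\rho:=\dim X\le m+1$. As the cusp shows, passing to the closure is necessary, since the multipliers $\lambda$ may be unbounded.

\emph{Claim 1: $\deg X\le D^{m+1}$.} All components of $\Phi$ have degree at most $D$. By Chevalley's theorem the image of $\Phi$ contains a dense Zariski open $U\subset X$. A generic affine subspace $H$ of codimension $\rho$ meets $X$ in exactly $\deg X$ points, all of them in $U$. The set $\Phi^{-1}(H)\subset\mathbf C^{m+1}$ is defined by $\rho$ polynomials of degree at most $D$, so by the Bézout inequality it has at most $D^\rho$ irreducible components. Each component is mapped by $\Phi$ to an irreducible subset of the finite set $H\cap X$, that is, to a single point. Since $H\cap X\subset U$, every point of $H\cap X$ is attained. Hence $\deg X\le D^\rho\le D^{m+1}$.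

\emph{Claim 2: $X_0:=X\cap\{t=0\}$ has at most $D^{m+1}$ irreducible components, each of dimension at most $m$.} Since $f\not\equiv0$, the function $t$ does not vanish identically on the irreducible set $X$. So each component of $X_0$ has dimension $\rho-1\le m$. By the Bézout inequality and Claim~1, the number of components is at most $\deg X\cdot1\le D^{m+1}$.

\medskip
\noindent\textbf{Conormal spaces lie in $X_0$.} Let $F$ be a proper face in which $L$ is fat.

\emph{Claim 3: $\Lambda_F:=(\operatorname{aff}F)_{\mathbf C}\times(\vec F^\perp)_{\mathbf C}\times\{0\}$ is contained in $X_0$.}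

Let $O_F\subset L\cap F$ be nonempty and open in $\operatorname{aff}F$. With the notation of Section~\ref{sec:poly} let
\[
N_F=\Bigl\{\sum_{j\in I(F)}c_ja_j:\ c_j>0\Bigr\}.
\]
The linear map $(c_j)\mapsto\sum c_ja_j$ is onto $\vec F^\perp$, so the image $N_F$ of the open orthant is open in $\vec F^\perp$; it is nonempty. For $y=\sum c_ja_j\in N_F$ and $x\in P$ we have $y\cdot x\ge\sum c_jb_j$, with equality exactly when all constraints in $I(F)$ are tight at $x$. So
\begin{equation}\label{eq:minF}
\text{the minimum of $y\cdot x$ over $P$ is attained exactly on $F$.}
\end{equation}
In particular $y\ne0$, because $F\ne P$.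

Fix $x_0\in O_F$ and $y\in N_F$. We show $(x_0,y,0)\in X$ by producing points $x_t\to x_0$ on level sets of $f$ that have normal vectors tending to $y$. Since $x_0\in L$, there is a closed ball $B$ of positive radius around $x_0$ on which all $g_j>0$. Hence
\begin{equation}\label{eq:local}
\{f=0\}\cap B\subset L\subset P .
\end{equation}
This is where $L\subset P$ enters. By \eqref{eq:minF} and \eqref{eq:local}, $x_0$ minimizes $y\cdot x$ on $\{f=0\}\cap B$. If $\dim F>0$, however, it need not be the only minimizer, and minimizers on nearby level sets might converge to other points of $F$. We therefore add a term that singles out $x_0$. Let $\pi$ be the orthogonal projection onto $\vec F$ and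
\[
\psi(x)=y\cdot(x-x_0)+|\pi(x-x_0)|^2 .
\]
On $\{f=0\}\cap B$ both terms are nonnegative. If the first one is $0$, then $x\in F$, hence $x-x_0\in\vec F$ and $\psi(x)=|x-x_0|^2$. So
\[
\psi(x_0)=0,\qquad \psi>0\ \text{ on }(\{f=0\}\cap B)\setminus\{x_0\}.
\]

For $t>0$ let $x_t$ be a minimizer of $\psi$ on the compact set $K_t=\{x\in B:f(x)\le t\}$, which contains $x_0$. Let $x'$ be a limit point of $x_t$ as $t\to0^+$. Then $x'\in B$ and $f(x')\le0$, so $f(x')=0$ because $f\ge0$. Also $\psi(x')\le0$, because $\psi(x_t)\le\psi(x_0)=0$. So $x'=x_0$. By compactness $x_t\to x_0$, and for small $t$ the point $x_t$ is interior to $B$.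

Next, $\nabla\psi(x)=y+2\pi(x-x_0)$ vanishes nowhere, since its component in $\vec F^\perp$ is $y\ne0$. If $f(x_t)<t$ with $x_t$ interior to $B$, then $x_t$ would be an unconstrained local minimum of $\psi$, which is impossible. So $f(x_t)=t$ for all small $t$. By Sard's theorem the critical values of $f$ have measure zero. If $t$ is not among them, then $\nabla f(x_t)\ne0$, and the method of Lagrange multipliers gives $\lambda_t\in\mathbf R$ with $\nabla\psi(x_t)=\lambda_t\nabla f(x_t)$. Thus
\[
\bigl(x_t,\ y+2\pi(x_t-x_0),\ t\bigr)=\Phi(x_t,\lambda_t)\in X .
\]
Let $t\to0^+$ through regular values. The left side tends to $(x_0,y,0)$, and $X$ is closed, so $(x_0,y,0)\in X$.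

We have shown $O_F\times N_F\times\{0\}\subset X_0$. The set $O_F\times N_F$ is nonempty and open in the real affine space $\operatorname{aff}F\times\vec F^\perp$, hence Zariski dense in its complexification. Claim~3 follows.

\medskip
\noindent\textbf{Counting.} The set $\Lambda_F$ is closed, irreducible and of dimension $m$. By Claims 2 and 3 it lies in $X_0$, whose components have dimension at most $m$. So $\Lambda_F$ is an irreducible component of $X_0$. Distinct faces have distinct affine hulls, hence distinct $\Lambda_F$. By Claim~2, $L$ is fat in at most $D^{m+1}=(2d)^{m+1}$ proper faces.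
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}

As explained in Section~\ref{sec:poly}, we may assume that $P\subset\mathbf R^m$ is pointed and $m$-dimensional, $m\ge1$. Lemma~\ref{lem:dim} gives $k\ge m$.

By Lemma~\ref{lem:fat} each proper face $F$ has a leaf $w(F)$, labeled ``$x\in P$'', with $L_{w(F)}$ fat in $F$. By part 1 of Proposition~\ref{prop:key}, $E_{w(F)}\ne\emptyset$, so the path to $w(F)$ contains an edge ``$=0$''. There are at most $3^k-2^k$ such leaves. Indeed, complete the tree to a full ternary tree of depth $k$ and send each leaf to one of its descendants at depth $k$ (or to itself). This map is injective, and exactly $3^k-2^k$ of the paths of length $k$ contain an edge ``$=0$''. By part~2 of the Proposition, each leaf is $w(F)$ for at most $(2d)^{m+1}$ proper faces. Together with $P$ itself,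
\[
N\le1+(3^k-2^k)(2d)^{m+1}\le3^k(2d)^{m+1}-1,
\]
where the last step uses $2^k(2d)^{m+1}\ge2$. This proves \eqref{eq:main}. Since $1\le m\le k$,
\[
N\le3^k(2d)^{k+1}=2d\,(6d)^k\le(2d)^k(6d)^k=(12d^2)^k .
\]
Taking logarithms in $N\le 2d(6d)^k$ and in $N\le(12d^2)^k$ gives the two lower bounds for $k$. \qed

\begin{remark}
The spare $-1$ shows that Theorem~\ref{thm:main} remains true for $P\ne\mathbf R^n$ if the empty face is counted as well.
\end{remark}

\begin{remark}
The tree structure was used only in $k\ge m$ and in counting leaves. Let $P\subset\mathbf R^m$ be pointed and $m$-dimensional, $m\ge1$, and let $P$ be a finite union of sets $L\subset P$ as in Proposition~\ref{prop:key}, with any finite number of polynomials $f_i$ of degree at most $d$ and $g_j$ of arbitrary degree. The proof of Lemma~\ref{lem:fat}, applied to all these polynomials, shows that for each face some set of the cover is fat in it, namely any one that contains $x^*$. Hence the cover consists of at least $(N-1)/(2d)^{m+1}$ sets.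
\end{remark}

\section{Sharpness: products of polygons}\label{sec:sharp}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
\emph{Part 1.} Here $N\ge(2d)^{2(n+1)}\ge2$, so \eqref{eq:main} applies. As $m\le n$, it gives
\[
k\ge\log_3N-(n+1)\log_3(2d)\ge\tfrac12\log_3N .
\]

\emph{Part 2.} Let $d\ge3$ and let $Q=\{\ell_i\ge0,\ i=1,\dots,d\}\subset\mathbf R^2$ be the regular $d$-gon inscribed in the unit circle, where $\ell_i(x)=\cos(\pi/d)-u_i\cdot x$ and the $u_i$ are unit vectors at successive angles $2\pi/d$. We claim
\begin{equation}\label{eq:polygon}
x\in Q\iff|x|^2\le1\ \text{ and }\ \prod_{i=1}^d\ell_i(x)\ge0 .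
\end{equation}
The implication ``$\Rightarrow$'' is clear, since $Q$ lies in the unit disk. For the converse, let $|x|\le1$ and $x\notin Q$, say $\ell_i(x)<0$. Then $u_i\cdot x>\cos(\pi/d)>0$, so $x\ne0$ and the angle between $x$ and $u_i$ is less than $\pi/d$, because $|x|\le1$. If also $\ell_j(x)\le0$ for some $j\ne i$, then in the same way the angle between $x$ and $u_j$ is at most $\pi/d$. So the angle between $u_i$ and $u_j$ would be less than $2\pi/d$, which is false. Hence exactly one factor is negative and all others are positive, and the product is negative. This proves \eqref{eq:polygon}.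

By \eqref{eq:polygon} two tests, of degrees $2$ and $d$, decide membership to $Q$. Let $P=Q^r\subset\mathbf R^{n}$, $n=2r$. Testing the factors one after another gives a tree of depth $2r=n$. The faces of $P$ are the products of faces of the factors, and $Q$ has $d$ vertices, $d$ edges and itself as faces, so $N=(2d+1)^r=(2d+1)^{n/2}$. Since $P$ is pointed of dimension $n$, Lemma~\ref{lem:dim} shows that no smaller depth is possible.

\emph{Part 3.} Theorem~\ref{thm:main} shows that the best constant is at least $1/\log(12d^2)$, and $12d^2\le(d+1)^6$ since $12\le(d+1)^4$. Part 2 shows that it is at most $2/\log(2d+1)\le2/\log(d+1)$ if $d\ge3$. For every $d$ the half-line $[0,\infty)\subset\mathbf R$, with $N=2$ and depth $1$, shows that it is at most $1/\log2$, and $1/\log2\le2/\log(d+1)$ for $d\le2$. Altogether the best constant lies between $1/(6\log(d+1))$ and $2/\log(d+1)$.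

\emph{Part 4.} The polytopes of part 2 satisfy $N=(2d+1)^{n/2}>(2d)^{n/2}$, while their optimal depth divided by $\log N$ is $2/\log(2d+1)$, which tends to $0$ as $d\to\infty$. So no absolute $c'$ works under the hypothesis $N>(2d)^{n/2}$. The exponent in part~1 satisfies $2(n+1)\le4n$, so the two thresholds differ only by a constant factor in the exponent.
\end{proof}

\section{Fixed depth}

Theorem~\ref{thm:main} gives $N=O_k(d^{k+1})$ for depth $k$, while the polygons give only $d^{\lfloor k/2\rfloor}$. To close the gap we count only facets with the help of the leaves, where a leaf serves at most $d$ of them, and leave the lower-dimensional faces to the Upper Bound Theorem.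

\begin{proof}[Proof of Theorem~\ref{thm:fixed}]
\emph{Lower bound.} Let $d\ge3$. For $k\ge2$ the product of $\lfloor k/2\rfloor$ polygons from part 2 of Theorem~\ref{thm:sharp} has $(2d+1)^{\lfloor k/2\rfloor}$ faces and is testable in depth $2\lfloor k/2\rfloor\le k$. For $k=1$ a half-line gives $N(1,d)\ge2$.

\emph{Upper bound.} Consider a polyhedron with $N\ge2$ faces that is testable in depth at most $k$. As in Section~\ref{sec:poly} we may assume that it is a pointed $m$-dimensional polyhedron $P\subset\mathbf R^m$ with $m\ge1$, and $m\le k$ by Lemma~\ref{lem:dim}. Let $M$ be the number of its facets.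

For each facet $F$ choose a leaf $w(F)$ labeled ``$x\in P$'' with $L_{w(F)}$ fat in $F$ (Lemma~\ref{lem:fat}). Fix a leaf $w$ that occurs. By part 1 of Proposition~\ref{prop:key} there is $i\in E_w$ with $f_i\not\equiv0$. For every facet $F$ with $w(F)=w$, the polynomial $f_i$ vanishes on a nonempty open subset of the hyperplane $\operatorname{aff}F$. So it vanishes on $\operatorname{aff}F$ and is divisible by the equation of this hyperplane. The hyperplanes are distinct and $\deg f_i\le d$, so $w(F)=w$ for at most $d$ facets. As in the proof of Theorem~\ref{thm:main}, at most $3^k-2^k$ leaves occur. Hence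
\[
M\le d\,(3^k-2^k).
\]

Next we cut $P$ down to a polytope. If $P$ is bounded, put $P_R=P$. Otherwise, the recession cone of $P$ is pointed, since $P$ is. So there is a vector $y$ with $y\cdot u>0$ for all nonzero $u$ in the recession cone. Choose $R$ larger than the values of $y\cdot x$ at all vertices of $P$ and put $P_R=P\cap\{y\cdot x\le R\}$. The recession cone of $P_R$ is $\{0\}$, so $P_R$ is a polytope. Near a vertex of $P$ it coincides with $P$, so it has dimension $m$. It has at most $M+1$ facets. Every face $F$ of $P$ contains a vertex $v$ of $P$, and $y\cdot v<R$. So $F\cap\{y\cdot x\le R\}$ is a nonempty face of $P_R$ which coincides with $F$ near $v$, and its affine hull is $\operatorname{aff}F$. Since distinct faces have distinct affine hulls, $N$ is at most the number of faces of $P_R$.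

By McMullen's Upper Bound Theorem \cite{mcmullen} in dual form, an $m$-polytope with at most $M+1$ facets has $O_m\bigl((M+1)^{\lfloor m/2\rfloor}\bigr)$ faces. Since $M+1\le3^kd$ and $1\le m\le k$, this gives $N=O_k\bigl(d^{\lfloor k/2\rfloor}\bigr)$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{report}
\emph{Lower Bound on Testing Membership to a Polyhedron by Algebraic Decision Trees},
\url{http://theory.informatik.uni-bonn.de/ftp/reports/cs-reports/1994/85125-CS.pdf}.

\bibitem{fulton}
Fulton, \emph{Intersection Theory}.

\bibitem{heintz}
J.~Heintz, \emph{Theoret. Comput. Sci.} 24 (1983).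

\bibitem{mcmullen}
McMullen, \emph{Mathematika} 17 (1970).

\end{thebibliography}

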